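# Analytic automorphisms of the complement of a smooth plane cubic

## 1. Shears on the complement of a line and of a triangle

Take the line at infinity $L\subset\mathbf P^2$. Its complement is $\mathbf C^2$, and
$$(x,y)\mapsto(x,\;y+e^x)$$
is a biholomorphic map of $\mathbf C^2$ onto itself, with inverse $(x,y)\mapsto(x,y-e^x)$. Does it extend to a birational map of $\mathbf P^2$? If it did, its second component $y+e^x$ would be a rational function, and putting $y=0$ we would find that $e^x$ is rational. But a rational function of $x$ with no zero and no pole in $\mathbf C$ is constant. So this automorphism of $\mathbf P^2\setminus L$ does not come from a birational map.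

Now remove a triangle, which is a cubic curve: $\mathbf P^2\setminus\{x_0x_1x_2=0\}=\mathbf C^*\times\mathbf C^*$. The map $(x,y)\mapsto(xe^{y},y)$ is an automorphism, with inverse $(xe^{-y},y)$, and it is not birational for the same reason.

**Definition.** Let $S$ be a compact complex surface and $A\subset S$ an analytic curve. A biholomorphic automorphism of $S\setminus A$ is called a *transcendental automorphism* of $S\setminus A$ if it cannot be continued to a bimeromorphic transformation of $S$.

On $\mathbf P^2$ every meromorphic function is rational, so there "bimeromorphic" means "birational". We have seen transcendental automorphisms for a line and for a degenerate cubic. What happens if the cubic is non-singular? There are certainly some automorphisms. For the Fermat cubic $x_0^3+x_1^3+x_2^3=0$, the diagonal matrices with entries cube roots of unity give, modulo scalars, $9$ projective transformations preserving the curve. With the $6$ permutations of coordinates they generate a group of order $54$, which acts on the complement. Is there anything else, and in particular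 anything transcendental? The question is posed for a non-singular cubic in "Analytic Automorphisms Of The Complement Of An Algebraic Curve In The Complex Projective Plane".

## 2. Rigidity statements for elliptic curves in surfaces

The answer is that there is nothing transcendental.

**Theorem A.** Let $E,E'\subset\mathbf P^2$ be smooth cubics. Every biholomorphic map $f:\mathbf P^2\setminus E\to\mathbf P^2\setminus E'$ is the restriction of a projective transformation mapping $E$ onto $E'$. In particular $\mathbf P^2\setminus E$ has no transcendental automorphism, and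
$$\operatorname{Aut}_{an}(\mathbf P^2\setminus E)=\{A\in PGL_3(\mathbf C): A(E)=E\}$$
is a finite group of order $9\cdot|\mathrm{Aut}(E,0)|\in\{18,36,54\}$. Also $\mathbf P^2\setminus E\cong\mathbf P^2\setminus E'$ analytically if and only if $E\cong E'$.

The plane plays little role in the hard part. What matters is that $E$ is elliptic and has positive self-intersection, here $E^2=9$.

**Theorem B.** Let $S,S'$ be compact connected complex surfaces and $E\subset S$, $E'\subset S'$ smooth elliptic curves.
(i) If $E^2>0$ and $E'^2>0$, every biholomorphic map $S\setminus E\to S'\setminus E'$ extends to a biholomorphic map $S\to S'$.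
(ii) If $E^2<0$, every automorphism of $S\setminus E$ extends to an automorphism of $S$.
(iii) For $E^2=0$ this can fail: $(\mathbf C/\Lambda)\times\mathbf C$, the complement of $(\mathbf C/\Lambda)\times\{\infty\}$ in $(\mathbf C/\Lambda)\times\mathbf P^1$, has transcendental automorphisms.

Theorem A is our goal; B(i) costs almost nothing more, and B(ii), (iii) are treated at the end.

## 3. Line bundles of positive degree on $\mathbf C/\Lambda$ and a Heisenberg group

Near $E$ the surface looks, to first order, like the normal bundle $N$ of $E$, which has degree $d=E^2$. We recall how such bundles look. Let $E=\mathbf C/\Lambda$, $A=\operatorname{area}(\mathbf C/\Lambda)$, and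
$$c=\pi d/A>0 .$$
By the Appell–Humbert theorem, a line bundle $N$ of degree $d$ on $E$ is $(\mathbf C\times\mathbf C)/\Lambda$, where $\lambda\in\Lambda$ acts by
$$\gamma_\lambda(z,\nu)=(z+\lambda,\;e_\lambda(z)\nu),\qquad e_\lambda(z)=\chi(\lambda)\exp\!\big(c\bar\lambda z+\tfrac c2|\lambda|^2\big),\qquad|\chi(\lambda)|=1. \tag{1}$$
For these formulas to define an action, $\chi$ must satisfy $\chi(\lambda+\mu)=\chi(\lambda)\chi(\mu)\,e^{ic\,\mathrm{Im}(\bar\lambda\mu)}$, and the last factor is $\pm1$ since $\mathrm{Im}(\bar\lambda\mu)\in A\mathbf Z$. For example, for $\Lambda=\mathbf Z+i\mathbf Z$ and $d=1$ we have $c=\pi$, and $\chi(a+ib)=(-1)^{ab}$ works, because $\mathrm{Im}(\bar\lambda\mu)=ab'-ba'\equiv ab'+a'b$ modulo $2$ for $\lambda=a+ib$, $\mu=a'+ib'$.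

The function $\|\nu\|^2=|\nu|^2e^{-c|z|^2}$ is $\Lambda$-invariant, since
$$|\nu|^2e^{2c\,\mathrm{Re}(\bar\lambda z)+c|\lambda|^2}e^{-c|z+\lambda|^2}=|\nu|^2e^{-c|z|^2}.$$
So it is a Hermitian metric on $N$. Off the zero section put $\zeta=\log\nu$ and
$$q=-\log\|\nu\|^2=c|z|^2-2\,\mathrm{Re}\,\zeta .$$
Approaching the zero section means $q\to+\infty$. In the coordinates $(z,\zeta)$ the deck transformations are among the maps
$$h_{\lambda,\theta}(z,\zeta)=\big(z+\lambda,\ \zeta+c\bar\lambda z+\tfrac c2|\lambda|^2+i\theta\big),\qquad \lambda\in\mathbf C,\ \theta\in\mathbf R. \tag{2}$$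
These form a group, the real Heisenberg group: $h_{\mu,\varphi}\circ h_{\lambda,\theta}=h_{\lambda+\mu,\;\theta+\varphi+c\,\mathrm{Im}(\bar\mu\lambda)}$, by direct computation. They preserve $q$. Two points with the same value of $q$ are related by exactly one $h_{\lambda,\theta}$: $\lambda$ is the difference of the $z$-coordinates, and equality of $q$ says that the remaining discrepancy in $\zeta$ is purely imaginary. The deck group is the discrete part $\lambda\in\Lambda$, $i\theta\in\log\chi(\lambda)+2\pi i\mathbf Z$.

## 4. Punctured discs approaching $E$, and why injectivity is needed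

Write $D^*=\{0<|t|<1\}$. A natural approach to Theorem A is to restrict $f$ to a punctured disc transversal to $E$ and to hope for a theorem of big Picard type: holomorphic maps $D^*\to\mathbf P^2\setminus E'$ extend over $0$. In this generality it is false. On the Fermat cubic, the line $x_0+x_1=0$ has points $(\zeta:-\zeta:1)$ with $\zeta\in\mathbf C$, at which $x_0^3+x_1^3+x_2^3=1$; so this copy of $\mathbf C$ avoids the cubic, and $t\mapsto(e^{1/t}:-e^{1/t}:1)$ does not extend over $t=0$.

Our discs have two extra properties, however. They approach the curve as $t\to0$, and (we shall see) the small loops become null-homotopic near the curve. Suppose we use only these. In the model $N$ such a map lifts to a pair $(z(t),\nu(t))$ of holomorphic functions on $D^*$, $\nu\neq0$, and the condition is $c|z|^2-2\log|\nu|\to\infty$. A fibre, $\varphi(t)=[(z_0,t)]$, is an example that extends. But the condition does not stop $z$ from being singular. Take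
$$\varphi(t)=\big[(1/t,\;t)\big]\in N. \tag{3}$$
Here $\|\nu\|^2=|t|^2e^{-c/|t|^2}\to0$, so $\varphi(t)\to E$; the map lifts, so the loops are null-homotopic; but the projection of $\varphi(t)$ to $E$ is $1/t\bmod\Lambda$, which takes every value in every punctured neighbourhood of $0$. So $\varphi$ does not extend, and this attempt stops here.

What does (3) lack? It is not injective on any punctured disc. Fix $\lambda\in\Lambda\setminus0$, $\chi(\lambda)=e^{i\alpha}$, and put $y=1/t$. The point $\gamma_\lambda(1/t,t)$ has the form $(1/t',t')$ if and only if $1/t'=y+\lambda$ and $e_\lambda(y)/y=1/(y+\lambda)$, that is, if for some $n\in\mathbf Z$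
$$c\bar\lambda y+\tfrac c2|\lambda|^2+i\alpha+\log(1+\lambda/y)=2\pi in .$$
Without the last logarithm the solution is $y_n=(2\pi in-i\alpha-\frac c2|\lambda|^2)/(c\bar\lambda)$, and $|y_n|\to\infty$. On $|y-y_n|=1$ the affine part has modulus $c|\lambda|$, while $|\log(1+\lambda/y)|\le2|\lambda|/|y|<c|\lambda|$ once $n$ is large. By Rouché there is a solution with $|y-y_n|<1$. Then $t=1/y$ and $t'=1/(y+\lambda)$ are distinct, arbitrarily small, and $\varphi(t)=\varphi(t')$.

So a singularity is paid for by self-intersections, caused by the translates $\gamma_\lambda$. The local statement that we shall prove says that this always happens.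

**Proposition C.** Let $E$ be a smooth compact elliptic curve in a complex surface $S$ with $d=E^2>0$, and let $U$ be the tubular neighbourhood of $E$ constructed in Section 6. Let $\varphi:D^*\to U\setminus E$ be holomorphic and injective, with $\varphi(t)\to E$ as $t\to0$, and such that the loops $|t|=$ const are mapped to loops null-homotopic in $U$. Then $\varphi$ extends holomorphically to $t=0$.

All that we need about $U$ for the moment is that it is an open neighbourhood of $E$ that retracts onto $E$, so that $\pi_1(U)\cong\Lambda\cong\mathbf Z^2$. The route to the proposition is this: if the lift of $\varphi$ moves too fast, rescale it. The lattice $\Lambda$, divided by the scale, becomes dense in $\mathbf C$, and a limit curve in $\mathbf C^2$ meets its translates by *all* $h_{\lambda,\theta}$ with $\lambda\ne0$ only tangentially. No such limit curve exists.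

## 5. From Proposition C to Theorem A and Theorem B(i)

Let $f:S\setminus E\to S'\setminus E'$ be biholomorphic, with $E^2,E'^2>0$; for Theorem A, $S=S'=\mathbf P^2$ and $E^2=E'^2=9$. Let $U'$ be the neighbourhood of $E'$ in Proposition C.

**Step 1: restriction to transversal discs.** This step produces discs to which Proposition C applies. The set $(S'\setminus E')\setminus U'$ is compact, and so is its preimage under $f$. Hence there is a tubular neighbourhood $T$ of $E$ with $f(T\setminus E)\subset U'\setminus E'$. Likewise $f(p)\to E'$ as $p\to E$, since $f$ is proper.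

Let $\ell$ be the boundary of a small disc in $T$ transversal to $E$. By the Thom isomorphism, $H_2(T,T\setminus E)=\mathbf Z$ is generated by the class of the disc, and $H_2(T)\to H_2(T,T\setminus E)$ maps $[E]$ to $\pm E^2$ times it. In the exact sequence $H_2(T)\to H_2(T,T\setminus E)\to H_1(T\setminus E)$ the disc goes to $[\ell]$, so $E^2\cdot[\ell]=0$. Hence the image of $[f\circ\ell]$ in $H_1(U')=\pi_1(U')\cong\mathbf Z^2$ is torsion, so it is zero, and $f\circ\ell$ is null-homotopic in $U'$.

Let $\Delta$ be the unit disc and $\Delta^*=\Delta\setminus\{0\}$. Near a point of $E$ take coordinates $(x,t)\in\Delta\times\Delta$ with $E=\{t=0\}$, inside $T$. For each $x$ the map $\varphi_x=f(x,\cdot):\Delta^*\to U'\setminus E'$ is injective, tends to $E'$ as $t\to0$, and maps the loops $|t|=$ const to null-homotopic loops. By Proposition C, $\varphi_x$ extends holomorphically to $t=0$.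

**Step 2: pulling back functions with poles on $E'$.** We pass from one disc at a time to both variables. Let $h$ be meromorphic on $S'$ with poles only on $E'$. Then $H=h\circ f$ is holomorphic on $\Delta\times\Delta^*$, so $H=\sum_{n\in\mathbf Z}c_n(x)t^n$ with $c_n$ holomorphic. For fixed $x$, $H(x,\cdot)=h\circ\varphi_x$ is meromorphic at $t=0$: near $\varphi_x(0)$ some power of a local equation of $E'$ times $h$ is holomorphic, and this equation does not vanish identically along $\varphi_x$. Hence
$$\Delta=\bigcup_N\{x:\ c_n(x)=0\ \text{for all } n<-N\},$$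
a countable union of closed sets. By Baire one of them has interior points, and by the identity theorem $c_n\equiv0$ for all $n<-N$, for that $N$. Then $t^NH$ extends holomorphically over $t=0$. Thus $h\circ f$ extends to a meromorphic function on $S$.

**Step 3: $f$ is bimeromorphic.** For $\mathbf P^2$, let $F'$ be the equation of $E'$ and write
$$\frac{x_i}{x_0}=\frac{x_ix_0^2/F'}{x_0^3/F'} .$$
Numerator and denominator have poles only on $E'$, and the denominator pulls back to a function that is not identically zero. By Step 2 each $f^*(x_i/x_0)$ is meromorphic on $\mathbf P^2$, hence rational, and $f=[1:f^*(x_1/x_0):f^*(x_2/x_0)]$ is given by a rational map. The same holds for $f^{-1}$. So $f$ extends to a birational map, and the question of Section 1 is answered once Proposition C is proved.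

For B(i) in general, a compact surface carrying a line bundle of positive self-intersection is projective (Barth–Hulek–Peters–Van de Ven, *Compact Complex Surfaces*, Ch. IV). So $S$ and $S'$ are projective. The irreducible curve $E'$ with $E'^2>0$ is nef and big, so for $m\gg0$ the sections of $\mathcal O(mE')$ give a birational map onto the image (Lazarsfeld, *Positivity I*, §2.2). Dividing these sections by the $m$-th power of the canonical section of $\mathcal O(E')$, we get functions with poles only on $E'$ that generate $\mathbf C(S')$. By Step 2, $f^*$ maps $\mathbf C(S')$ into the meromorphic functions on $S$. Apply this to the coordinate ratios of a projective embedding of $S'$: $f$ extends to a meromorphic map, and so does $f^{-1}$.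

**Step 4: the extension is biholomorphic.** The point is that an indeterminacy would force $f$ to contract a rational curve. Let $g:S\dashrightarrow S'$ be the bimeromorphic extension, and let $S\xleftarrow{\,p\,}X\xrightarrow{\,p'\,}S'$ be a resolution of $g$ with $p,p'$ compositions of point blow-ups. Suppose $g^{-1}=p\circ p'^{-1}$ is not holomorphic at $y\in S'$. Then $p'$ is not an isomorphism over a neighbourhood of $y$, so $p'^{-1}(y)$ is a connected union of rational curves.

If $p$ contracted $p'^{-1}(y)$ to a point $x$, take a coordinate ball $B$ about $x$. As $p'$ is proper, $p'^{-1}(Y)\subset p^{-1}(B)$ for some neighbourhood $Y$ of $y$; so $g^{-1}$ maps a punctured neighbourhood of $y$ into $B$ and extends holomorphically to $y$ by Hartogs, against the assumption. So some component $\tilde C$ of $p'^{-1}(y)$ is mapped by $p$ onto an irreducible curve $C\subset S$. As $C$ is dominated by $\mathbf P^1$ and $E$ has genus $1$, $C\neq E$. For all but finitely many $s\in C$, $p$ is an isomorphism over a neighbourhood of $s$; then $p^{-1}(s)$ is a single point, it lies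 on $\tilde C$, and $g(s)=p'(p^{-1}(s))=y$. So $f$ equals $y$ on $C\setminus E$ minus finitely many points, an infinite set. This contradicts injectivity.

So $g^{-1}$ is holomorphic, and by symmetry $g$ is. Since $g$ maps $S\setminus E$ onto $S'\setminus E'$, $g(E)=E'$. This proves B(i). For $\mathbf P^2$, $g\in\operatorname{Aut}(\mathbf P^2)=PGL_3(\mathbf C)$.

**Step 5: the group.** We compute $\{A:A(E)=E\}$, which by Step 4 is $\operatorname{Aut}_{an}(\mathbf P^2\setminus E)$. If $A\in PGL_3(\mathbf C)$ fixes $E$ pointwise then $A=1$: a line meets $E$ in at most three points, so $E$ contains four points in general position. Hence the group embeds in $\mathrm{Aut}(E)$. Let $L=\mathcal O(1)|_E$. An automorphism $\alpha$ of $E$ extends to $\mathbf P^2$ if and only if $\alpha^*L\cong L$, because $H^0(\mathbf P^2,\mathcal O(1))=H^0(E,L)$ (restriction is injective, and both spaces have dimension $3$). With a flex as origin, $L=\mathcal O_E(3\cdot0)$ and $\alpha^*L=\mathcal O_E(3\cdot\alpha^{-1}(0))$, so by Abel's theorem the condition is $3\alpha^{-1}(0)=0$ in the group $E$. Write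 $\alpha=t_a\circ g_0$ with $g_0\in\mathrm{Aut}(E,0)$ and $t_a$ the translation by $a$. Then $\alpha^{-1}(0)=g_0^{-1}(-a)$ and the condition is $3a=0$. There are $9$ such $a$, so the order is $9|\mathrm{Aut}(E,0)|$, with $|\mathrm{Aut}(E,0)|\in\{2,4,6\}$. (The value $54$ is the one met in Section 1.)

Finally, if the complements are isomorphic then $E\cong E'$ by Step 4. Conversely, an isomorphism $E\to E'$, composed with a translation so that it takes a flex to a flex, pulls $\mathcal O(1)|_{E'}$ back to $\mathcal O(1)|_E$, so it is induced by a projective transformation.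

This proves Theorem A and Theorem B(i) assuming Proposition C. The rest of the talk, up to the last section, is the proof of Proposition C.

## 6. Smooth coordinates and a strictly plurisubharmonic function near $E$

**Step 1: coordinates $(Z,W)$.** We want to transport the coordinates $(z,\nu)$ of the model to a neighbourhood of $E$; this can be done smoothly, with exact holomorphy only along $E$. Let $N=[E]|_E$ be the normal bundle, written as in (1). Let $r$ be a smooth retraction of a neighbourhood of $E$ onto $E$, let $s$ be the canonical section of $[E]$, and let $\iota:r^*N\to[E]$ be a smooth isomorphism equal to the identity over $E$. Put $\kappa(p)=\iota^{-1}(s(p))\in N_{r(p)}$. This map is the identity on $E$ (identified with the zero section), and its differential along $E$ is invertible because $s$ vanishes to first order. It is injective near $E$: otherwise there are $p_k\ne p_k'$ tending to $E$ with $\kappa(p_k)=\kappa(p_k')$; since $\kappa|_E=\mathrm{id}$, subsequences tend to the same point of $E$, and this contradicts local injectivity there. So for some $\epsilon_0>0$,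 $\kappa$ is a diffeomorphism of a neighbourhood $U$ of $E$ onto $\{\|\nu\|<\epsilon_0\}\subset N$. This is the $U$ of Proposition C. It retracts onto $E$, and $\pi_1(U)\cong\Lambda$.

On the universal covering $\hat U\to U$, a complex surface with deck transformations again called $\gamma_\lambda$, $\kappa$ lifts to a diffeomorphism
$$\hat\kappa=(Z,W):\hat U\to\{|\nu|^2e^{-c|z|^2}<\epsilon_0^2\}\subset\mathbf C^2,\qquad Z\circ\gamma_\lambda=Z+\lambda,\quad W\circ\gamma_\lambda=e_\lambda(Z)W. \tag{4}$$
The preimage of $E$ is $\hat E=\{W=0\}$, $Z|_{\hat E}$ is holomorphic, $dZ$ descends to $U$, and $Z\bmod\Lambda=r$.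

**Step 2: comparison with holomorphic charts.** We measure how far $Z$ and $\log W$ are from holomorphic. Cover $E$ by finitely many coordinate polydiscs $V_i\Subset U$ with holomorphic coordinates $(z_i,w_i)$, $E\cap V_i=\{w_i=0\}$, $|w_i|<1$, all extending to a neighbourhood of $\overline V_i$. Fix a lift $\hat V_i\subset\hat U$; the preimage of $V_i$ is the disjoint union of the $\gamma_\lambda\hat V_i$. Choose $z_i$ with $z_i|_E=Z|_{\hat E}$. On $\hat V_i$
$$Z=z_i+A_i,\quad A_i|_E=0;\qquad W=w_ie^{\eta_i},\quad\eta_i|_E\ \text{holomorphic}, \tag{5}$$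
with $A_i,\eta_i$ smooth up to the boundary. For the second relation, let $\sigma_i$ be a holomorphic frame of $[E]$ with $s=w_i\sigma_i$, and let $\varepsilon$ be the holomorphic frame $\nu=1$ of the pull-back of $N$ to $\hat E\cong\mathbf C$. Then $W/w_i=\sigma_i/\iota(r^*\varepsilon)$ is smooth and nowhere zero, and on $E$, where $\iota$ is the identity, it is a ratio of holomorphic frames. On $\gamma_\lambda\hat V_i$, (4) and (5) give
$$Z=\lambda+z_i+A_i,\qquad\log W=\log w_i+\eta_i+c\bar\lambda(z_i+A_i)+\text{const}. \tag{6}$$

**Step 3: the function $u$.** We correct $q$ so that its Levi form becomes a metric near $E$. The function $q=c|Z|^2-2\log|W|$ is $\Lambda$-invariant, so it lives on $U\setminus E$. Put $u=q+C_0e^{-q}$. In $V_i$,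
$$q=-2\log|w_i|+\beta_i,\quad\beta_i=c|Z|^2-2\,\mathrm{Re}\,\eta_i\ \text{smooth},\qquad e^{-q}=|w_i|^2e^{-\beta_i}.$$
Since $\log|w_i|$ is pluriharmonic off $E$, $\Theta:=i\partial\bar\partial u$ extends smoothly to $U$. On $E$ its matrix in $(z_i,w_i)$ is
$$\begin{pmatrix}c&\partial_z\partial_{\bar w}\beta_i\\ \overline{\partial_z\partial_{\bar w}\beta_i}&\partial_w\partial_{\bar w}\beta_i+C_0e^{-\beta_i}\end{pmatrix}.$$
The upper left entry is $c$ because $\beta_i|_E=c|z_i|^2-2\mathrm{Re}\,\eta_i|_E$ with $\eta_i|_E$ holomorphic. By compactness we may fix $C_0\ge0$ so large that $\Theta$ is positive definite along $E$. Write $|v|_\Theta^2=\sum u_{j\bar k}v_j\bar v_k$. For a holomorphic curve $g(s)$ in $U\setminus E$ the chain rule gives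
$$(u\circ g)_{s\bar s}=|g'|_\Theta^2. \tag{7}$$

**Step 4: uniform constants.** We fix the region in which we work. Let $U_1=\{q>Q_1\}\subset U\setminus E$, with $Q_1\ge1$ so large that $K=\{q\ge Q_1\}\cup E$ is compact, $K\subset\bigcup V_i$, and $\Theta>0$ on a connected neighbourhood $\Omega\subset\bigcup V_i$ of $K$. From here on $C$ denotes various constants. On $U_1$ we have $u\ge1$ and $0\le u-q\le C$. On $U_1\cap V_i$, since $\log|w_i|=\frac12(\beta_i-q)$,
$$|w_i|\le Ce^{-u/2},\qquad-\log|w_i|\le\tfrac u2+C. \tag{8}$$
Also $|dZ(v)|\le C|v|_\Theta$ over $K$. By Lebesgue's lemma for the cover $\{V_i\cap\Omega\}$ of the compact set $K$ and the distance of $\Theta$ on $\Omega$, there is $r_0>0$ such that every $\Theta$-ball of radius $r_0$ about a point of $K$ lies in some $V_i$.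

## 7. Three estimates

The first lemma says that a holomorphic curve close to $E$ sees $Z$ and $\log W$ as holomorphic up to an exponentially small error. Write $D(s_0,\rho)$ for the open disc.

**Lemma 1.** Let $g:D(s_0,\rho)\to U_1$ be holomorphic with $|g'|_\Theta\le B$ and $B\rho<r_0$. Then some $V_i$ contains the image. With $v_0=u(g(s_0))$, at $s_0$:
$$|(\log w_i\circ g)'|\le2(v_0+C)/\rho=:G,\qquad|d(A_i\circ g)|+|\partial_{\bar s}(\eta_i\circ g)|\le Ce^{-v_0/2}(B+G),$$
$$\big||g'|_\Theta^2-c|(z_i\circ g)'|^2\big|\le Ce^{-v_0/2}(B+G)^2 .$$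

*Proof.* The image lies in the $\Theta$-ball of radius $r_0$ about $g(s_0)$, hence in some $V_i$. The function $h=-\log|w_i\circ g|$ is positive and harmonic on $D(s_0,\rho)$, and $h(s_0)\le v_0+C$ by (8). Differentiating the Poisson formula at the centre gives $|\nabla h(s_0)|\le2h(s_0)/\rho$ for positive harmonic $h$, and $|(\log w_i\circ g)'|=|\nabla h|$. This is the first claim, and so $|(w_i\circ g)'|\le|w_i|G$ at $s_0$. Also $|(z_i\circ g)'|\le CB$ and $|w_i|\le Ce^{-v_0/2}$.

The functions $\partial_zA_i$, $\partial_{\bar z}A_i$, $\partial_{\bar z}\eta_i$ and $\Theta_{z\bar z}-c$ vanish on $E$ by (5) and the matrix above, so they are $O(|w_i|)$. The other first derivatives of $A_i,\eta_i$ and the other coefficients of $\Theta$ are bounded. By the chain rule $|d(A_i\circ g)|$ and $|\partial_{\bar s}(\eta_i\circ g)|$ are at most $C(|w_i|B+|w_i|G)$. Likewise the last difference is at most $C(|w_i|B^2+B|w_i|G+|w_i|^2G^2)$. $\square$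

**Lemma 2 (Harnack).** There is an absolute $C_1$ such that if $u>0$ is smooth and $0\le\Delta u\le16u$ on $D(s_0,\frac12)$, then $u(s)\le C_1u(s_0)$ for $|s-s_0|\le\frac18$.

*Proof.* We turn the upper bound into superharmonicity by adding a variable $y$. On the ball of radius $\frac38<\frac\pi8$ about $(s_0,0)$ in $\mathbf R^3$ the function $u(s)\cos4y$ is positive, with Laplacian $(\Delta u-16u)\cos4y\le0$. The ball contains $D(s_0,\frac14)\times\{|y|<\frac14\}$, as $\frac{\sqrt2}4<\frac38$, and there $\cos4y\ge\cos1$. The super-mean-value inequality gives $u(s_0)\ge a\int_{D(s_0,1/4)}u$ with $a>0$ absolute. Since $u$ is subharmonic, $u(s)\le\frac{64}\pi\int_{D(s,1/8)}u\le\frac{64}\pi\int_{D(s_0,1/4)}u$. $\square$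

Chaining along segments in steps of length at most $\frac18$: if $0\le\Delta u\le16u$ on $D(0,R+1)$, then $u(s)\le C_Ru(s')$ for all $s,s'\in D(0,R)$.

**Lemma 3 (Hofer).** Let $\omega\ge0$ be continuous on a complete metric space $X$, $x\in X$ with $\omega(x)>0$, and $\delta>0$. There are $x'\in X$ and $0<\delta'\le\delta$ with $d(x,x')\le2\delta$, $\omega(x')\delta'\ge\omega(x)\delta$, and $\omega\le2\omega(x')$ on the closed ball $B(x',\delta')$.

*Proof.* Suppose not, and put $x_0=x$. Suppose $x_0,\dots,x_j$ are found with $d(x_{i},x_{i+1})\le2^{-i}\delta$ and $\omega(x_j)\ge2^j\omega(x)$. Then $d(x,x_j)\le2\delta$, and the pair $(x_j,2^{-j}\delta)$ satisfies the first two conditions. So it violates the third: there is $x_{j+1}$ with $d(x_j,x_{j+1})\le2^{-j}\delta$ and $\omega(x_{j+1})>2\omega(x_j)$. The sequence $x_j$ converges while $\omega(x_j)\to\infty$, a contradiction to continuity. $\square$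

## 8. Rescaling a fast disc to a pair of entire functions

Let $\varphi$ be as in Proposition C. Shrinking and rescaling the disc, assume $\varphi(D^*)\subset U_1$. By the null-homotopy hypothesis $\varphi$ lifts to $\hat\varphi:D^*\to\hat U$, a single-valued function of $t$. Put $t=e^\tau$, $x=\mathrm{Re}\,\tau<0$, and regard $\varphi,\hat\varphi$ also as $2\pi i$-periodic functions of $\tau$. Let
$$v(\tau)=u(\varphi(e^\tau))\ge1,\qquad\omega(\tau)=\frac{|\varphi_\tau|_\Theta}{\sqrt v}.$$
Then $v\to\infty$ uniformly as $x\to-\infty$, and by (7)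
$$v_{\tau\bar\tau}=\omega^2v,\qquad\Delta v=4\omega^2v. \tag{9}$$
The normalization by $\sqrt v$ is adapted to $q=c|z|^2-2\mathrm{Re}\,\zeta$: lengths in $z$ scale like $\sqrt v$ and lengths in $\zeta$ like $v$.

**Proposition 4.** $\omega(\tau)\to0$ as $x\to-\infty$.

This is where injectivity is used. For the map (3) in the model, $v=ce^{-2x}-2x+o(1)$ and $|\varphi_\tau|_\Theta^2=v_{\tau\bar\tau}=ce^{-2x}+o(1)$, so $\omega\to1$; for a fibre $[(z_0,t)]$, $v_{\tau\bar\tau}\to0$ and so $\omega\to0$.

Suppose Proposition 4 fails: there are $\tau_k$ with $\mathrm{Re}\,\tau_k\to-\infty$ and $\omega(\tau_k)\ge\delta_0>0$. The contradiction is reached at the end of Section 9.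

**Step 1: rescaling.** We choose centres where the relative speed $\omega$ is almost maximal on large discs. Apply Lemma 3 on $X=\{\mathrm{Re}\,\tau\le-1\}$ with $x=\tau_k$ and $\delta=|\mathrm{Re}\,\tau_k|/4$, to get $\tau_k',\delta_k'$. Then $\mathrm{Re}\,\tau'_k\le\frac12\mathrm{Re}\,\tau_k$, and $D(\tau_k',\delta_k')$ lies in $\{\mathrm{Re}\,\tau\le\frac14\mathrm{Re}\,\tau_k\}\subset X$ for large $k$. Put $\omega_k=\omega(\tau'_k)$, $\rho_k=1/\omega_k$,
$$S_k=\omega_k\delta_k'\ge\delta_0|\mathrm{Re}\,\tau_k|/4\to\infty,\qquad M_k=\sqrt{v(\tau_k')}\to\infty,$$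
and for $|s|<S_k$
$$\varphi_k(s)=\varphi(\tau_k'+\rho_ks),\qquad u_k(s)=v(\tau_k'+\rho_ks)/M_k^2 .$$
As $\omega\le2\omega_k$ on the disc, $|\varphi_k'|_\Theta=\rho_k\,\omega\sqrt v\le2M_k\sqrt{u_k}$. Also $u_k(0)=1$, $|\varphi_k'(0)|_\Theta=M_k$, and $0\le\Delta u_k=4|\varphi_k'|_\Theta^2/M_k^2\le16u_k$. By the chained form of Lemma 2, for each $R$ and all large $k$, on $|s|\le R+2$,
$$C_R^{-1}\le u_k\le C_R,\qquad|\varphi_k'|_\Theta\le C_RM_k,\qquad C_R^{-1}M_k^2\le u(\varphi_k)\le C_RM_k^2. \tag{10}$$

**Step 2: the lifted functions are almost holomorphic.** Let $\hat\varphi_k=\gamma\circ\hat\varphi(\tau_k'+\rho_k\,\cdot)$, with a deck transformation $\gamma$ depending on $k$ such that $Z(\hat\varphi_k(0))$ lies in a fixed bounded fundamental domain. Put $\hat z_k=Z\circ\hat\varphi_k$ and $\hat\zeta_k=\log W\circ\hat\varphi_k$, a continuous branch on $|s|<S_k$, where $W\ne0$. Since $|dZ|\le C|\cdot|_\Theta$, (10) gives $|\hat z_k|\le C_RM_k$ on $|s|\le R+2$.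

For $|s|\le R+1$ apply Lemma 1 on $D(s,a_R/M_k)$ with $B=C_RM_k$ and a constant $a_R\le1$ so small that $B\rho=C_Ra_R<r_0$. Then $G\le C_RM_k^3$ and $v_0\ge C_R^{-1}M_k^2$. The image of this disc under $\hat\varphi_k$ is connected, so it lies in one $\gamma_\lambda\hat V_i$, and $|\lambda|=|Z-z_i-A_i|\le C_RM_k$. By (6),
$$\partial_{\bar s}\hat z_k=\partial_{\bar s}(A_i\circ\varphi_k),\qquad\partial_{\bar s}\hat\zeta_k=\partial_{\bar s}(\eta_i\circ\varphi_k)+c\bar\lambda\,\partial_{\bar s}(A_i\circ\varphi_k).$$
Lemma 1 bounds these by $Ce^{-v_0/2}(B+G)(1+c|\lambda|)$. So on $|s|\le R+1$, for some $c_R>0$ and large $k$,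
$$|\partial_{\bar s}\hat z_k|+|\partial_{\bar s}\hat\zeta_k|\le e^{-c_RM_k^2}. \tag{11}$$

**Step 3: passing to the limit.** We extract entire functions. Put
$$\Psi_k=\hat z_k/M_k,\qquad\Xi_k=(\hat\zeta_k-\hat\zeta_k(0))/M_k^2 .$$
The Cauchy transform over $D(0,R+1)$ of a function bounded by $b$ is at most $2(R+1)b$. Subtracting Cauchy transforms of the $\bar\partial$-derivatives, (11) shows that on $D(0,R+1)$ each of $\Psi_k,\Xi_k$ is a holomorphic function plus an error of sup-norm at most $e^{-c_R'M_k^2}$. The $\Psi_k$ are bounded there and $\Psi_k(0)\to0$. From $q=c|\hat z_k|^2-2\mathrm{Re}\,\hat\zeta_k$ and $0\le u-q\le C$,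
$$-2\,\mathrm{Re}\,\hat\zeta_k/M_k^2=u_k-c|\Psi_k|^2+O(M_k^{-2}).$$
At $s=0$ the right side is $1+o(1)$. Subtracting,
$$-2\,\mathrm{Re}\,\Xi_k=u_k-c|\Psi_k|^2-1+o(1)\quad\text{uniformly on }D(0,R+1).$$
So $\mathrm{Re}\,\Xi_k$ is bounded there and $\Xi_k(0)=0$. By Borel–Carathéodory the holomorphic parts of $\Xi_k$ are bounded on smaller discs. By Montel, after passing to a diagonal subsequence, locally uniformly on $\mathbf C$,
$$\Psi_k\to\psi,\qquad\Xi_k\to\xi,\qquad u_k\to u_\infty=c|\psi|^2-2\,\mathrm{Re}\,\xi+1, \tag{12}$$
with $\psi,\xi$ entire and $\psi(0)=\xi(0)=0$.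

**Step 4: $\psi$ is not constant.** We must be sure that the speed has not disappeared into the direction normal to $E$. Use Lemma 1 at $s=0$, with $\rho=a_R/M_k$ as above. Its last estimate and $|\varphi_k'(0)|_\Theta=M_k$ give $|(z_i\circ\varphi_k)'(0)|/M_k\to c^{-1/2}$, with $i=i(k)$. On the disc of radius $a_R/M_k$ about $0$, by (6), $\Psi_k-z_i\circ\varphi_k/M_k=\text{const}+A_i\circ\varphi_k/M_k$, and $A_i=O(|w_i|)=O(e^{-c''M_k^2})$ by (8) and (10). So the holomorphic part $H_k$ of $\Psi_k$ differs there from $z_i\circ\varphi_k/M_k+\text{const}$ by at most $e^{-c'''M_k^2}$. By Cauchy's estimate the derivatives at $0$ differ by at most $(M_k/a_R)e^{-c'''M_k^2}\to0$. Hence $|H_k'(0)|\to c^{-1/2}$ and $|\psi'(0)|=c^{-1/2}\ne0$.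

**Example.** For (3) we can see the limit. Rescale at real $\tau_k\to-\infty$ with $\rho=1$. Put $T=e^{-\tau_k}$, so that $M_k\sim\sqrt c\,T$, and choose $\lambda_k\in\Lambda$ with $T+\lambda_k$ bounded. Then $\hat z_k(s)=Te^{-s}+\lambda_k$ and $\hat\zeta_k(s)=\tau_k+s+c\bar\lambda_kTe^{-s}+\text{const}$, so
$$\psi=\frac{e^{-s}-1}{\sqrt c},\qquad\xi=1-e^{-s},\qquad u_\infty=|e^{-s}-1|^2+2\,\mathrm{Re}(e^{-s}-1)+1=|e^{-s}|^2 .$$

## 9. Heisenberg translates of the limit curve

Consider the limit curve $s\mapsto(\psi(s),\xi(s))$ in $\mathbf C^2$. If $u_\infty(s_1)=u_\infty(s_2)$, some $h_{\lambda,\theta}$ as in (2) takes the point at $s_1$ to the point at $s_2$. The next lemma says that, if $\lambda\ne0$, the translated curve and the curve are tangent at this point (where $\psi'\neq0$). Let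
$$m=\xi'/\psi',\qquad\sigma=c\bar\psi-m=\frac{\partial_su_\infty}{\psi'}\quad\text{where }\psi'\ne0 .$$

**Lemma 5.** If $\psi'(s_1)\psi'(s_2)\ne0$, $\psi(s_1)\ne\psi(s_2)$ and $u_\infty(s_1)=u_\infty(s_2)$, then $\sigma(s_1)=\sigma(s_2)$.

*Proof.* Let $\lambda=\psi(s_2)-\psi(s_1)\neq0$. By (12), $u_\infty(s_1)=u_\infty(s_2)$ reads $2\mathrm{Re}\,\xi(s_2)=2\mathrm{Re}\,\xi(s_1)+2c\,\mathrm{Re}(\bar\lambda\psi(s_1))+c|\lambda|^2$. So for some $\theta\in\mathbf R$
$$\xi(s_2)=\xi(s_1)+c\bar\lambda\psi(s_1)+\tfrac c2|\lambda|^2+i\theta .$$
Near $0\in\mathbf C^2$ consider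
$$\mathcal H(a,b)=\Big(\psi(s_1+a)+\lambda-\psi(s_2+b),\ \ \xi(s_1+a)+c\bar\lambda\psi(s_1+a)+\tfrac c2|\lambda|^2+i\theta-\xi(s_2+b)\Big).$$
Then $\mathcal H(0)=0$ and
$$\det d\mathcal H(0)=-\psi'(s_1)\xi'(s_2)+\psi'(s_2)\big(\xi'(s_1)+c\bar\lambda\psi'(s_1)\big)=\psi'(s_1)\psi'(s_2)\,[\sigma(s_2)-\sigma(s_1)],$$
since $\sigma(s_2)-\sigma(s_1)=c\bar\lambda-m(s_2)+m(s_1)$.

Suppose this is not $0$. We transfer the transversal intersection to $\varphi$. Since $M_k\to\infty$, we can choose $\lambda_k\in\Lambda$ with $\lambda_k/M_k\to\lambda$ and, with $\log\chi(\lambda_k)\in i[0,2\pi)$, integers $n_k$ with $(\log\chi(\lambda_k)+2\pi in_k)/M_k^2\to i\theta$. The continuous maps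
$$\mathcal H_k(a,b)=\Big(\tfrac{\hat z_k(s_1+a)+\lambda_k-\hat z_k(s_2+b)}{M_k},\ \tfrac{\hat\zeta_k(s_1+a)+c\bar\lambda_k\hat z_k(s_1+a)+\frac c2|\lambda_k|^2+\log\chi(\lambda_k)+2\pi in_k-\hat\zeta_k(s_2+b)}{M_k^2}\Big)$$
converge uniformly to $\mathcal H$ near $0$; the constants $\hat\zeta_k(0)$ cancel in the difference. On a small closed ball $\mathcal H$ has the single zero $0$, with degree $1$. The degree is stable under small uniform perturbation, so for large $k$ there is $(a_k,b_k)$ in the ball with $\mathcal H_k(a_k,b_k)=0$. By (4), the points $\gamma_{\lambda_k}\hat\varphi_k(s_1+a_k)$ and $\hat\varphi_k(s_2+b_k)$ have the same $Z$ and the same $W$. They coincide, since $\hat\kappa$ is injective. Hence $\varphi_k(s_1+a_k)=\varphi_k(s_2+b_k)$.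

As $\varphi$ is injective on $D^*$, the corresponding values of $t$ are equal. Since $\hat\varphi$ is a function of $t$, $\hat\varphi_k(s_1+a_k)=\hat\varphi_k(s_2+b_k)$. So $\gamma_{\lambda_k}$ has a fixed point and $\lambda_k=0$ for all large $k$, contradicting $\lambda_k/M_k\to\lambda\ne0$. $\square$

In the example, $m=-\sqrt c$ and $\sigma=\sqrt c\,e^{-\bar s}$. The points $s$ and $s+i\pi$ have the same $u_\infty$, different $\psi$ and opposite $\sigma\neq0$. So the conclusion of Lemma 5 fails there, in accordance with the self-intersections found in Section 4.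

*End of the proof of Proposition 4.* We show that no $(\psi,\xi)$ satisfies Lemma 5.

**Step 1: a differential equation.** Lemma 5 is first used for nearby points. Since $\partial_{\bar s}\sigma=c\overline{\psi'}\not\equiv0$, there is $s_0$ with $\psi'(s_0)\ne0$ and $\sigma(s_0)\ne0$. Near $s_0$ use $z=\psi$ as coordinate and write $u=u_\infty$:
$$u_z=\sigma,\qquad u_{\bar z}=\bar\sigma,\qquad\sigma_{\bar z}=c,\qquad\sigma_z=-m_z .$$
Near $s_0$ we have $du\ne0$, so the level sets of $u$ are smooth curves, and distinct points on them have distinct $\psi$. By Lemma 5, $\sigma$ is constant on each level curve, i.e. $d\sigma\wedge du=0$, which reads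
$$\sigma_z\bar\sigma=c\,\sigma. \tag{13}$$

**Step 2: solving it.** We find that $u_\infty$ depends on one real harmonic function. By (13) the holomorphic function $\sigma_z=-m_z$ has constant modulus $c$, so it is constant: $m_z\equiv-ce^{2i\theta_0}$ and $m=-ce^{2i\theta_0}\psi+\beta$. Again by (13), $\sigma=e^{2i\theta_0}\bar\sigma$, so that
$$e^{-i\theta_0}\sigma=2c\,\mathrm{Re}(e^{i\theta_0}\psi)-e^{-i\theta_0}\beta$$
is real. So $\beta_0:=e^{-i\theta_0}\beta\in\mathbf R$. By the identity theorem $\xi'=(-ce^{2i\theta_0}\psi+\beta)\psi'$ on all of $\mathbf C$. Put $Y=\mathrm{Re}(e^{i\theta_0}\psi)-\beta_0/2c$. Then on all of $\mathbf C$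
$$\partial_su_\infty=c\bar\psi\psi'-\xi'=2cY\,e^{i\theta_0}\psi'=\partial_s(2cY^2),$$
so the real function $u_\infty-2cY^2$ is constant, and $\sigma=2ce^{i\theta_0}Y$ where $\psi'\ne0$.

**Step 3: two distant points.** Now Lemma 5 is used globally. $Y$ is a non-constant harmonic function on $\mathbf C$, so it takes every real value. Choose $\eta>0$ with $\pm\eta$ outside the countable set $Y(\{\psi'=0\})$, and $s_1,s_2$ with $Y(s_1)=\eta$, $Y(s_2)=-\eta$. Then $\psi'(s_1)\psi'(s_2)\ne0$, $\psi(s_1)\ne\psi(s_2)$ because $Y$ is a function of $\psi$, and $u_\infty(s_1)=u_\infty(s_2)$. But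
$$\sigma(s_1)=2ce^{i\theta_0}\eta\ne-2ce^{i\theta_0}\eta=\sigma(s_2),$$
contradicting Lemma 5. This proves Proposition 4. $\square$

## 10. Slow growth of $v$ and extension across the puncture

Now $\omega(\tau)\to0$, and we finish the proof of Proposition C.

**Step 1: upper bound for $v$.** We show that $v$ grows more slowly than any exponential in $|x|$. Let $x(\tau_k)\to-\infty$ and $h_k(\tau)=v(\tau_k+\tau)/v(\tau_k)$. By (9), $\Delta v=4\omega^2v\le16v$ far to the left, so the chained Lemma 2 bounds $h_k$ on compact sets for large $k$. Hence $\Delta h_k\to0$ uniformly on compact sets. On $D(0,R)$ subtract the logarithmic potential of $\Delta h_k|_{D(0,R)}$; it tends to $0$ in $C^1$. The remainders are bounded harmonic functions. So a subsequence of $h_k$ converges in $C^1_{loc}$ to a non-negative harmonic function on $\mathbf C$ with value $1$ at $0$; by Liouville this is the constant $1$. As the sequence $\tau_k$ was arbitrary, as $x\to-\infty$,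
$$v(\tau')/v(\tau)\to1\ \text{ uniformly for }|\tau'-\tau|\le10,\qquad|\nabla\log v|\to0. \tag{14}$$
Integrating $|\partial_x\log v|\le\varepsilon$ in $x$ and using periodicity in $\mathrm{Im}\,\tau$, we get $v\le C_\varepsilon e^{\varepsilon|x|}$ for every $\varepsilon>0$ and $x\le-1$.

**Step 2: lower bound for $v$.** We need at least linear growth, to make $e^{-v}$ a power of $|t|$. The mean $\mu(x)=\frac1{2\pi}\int_0^{2\pi}v(x+iy)\,dy$ satisfies $\mu''=\frac1{2\pi}\int_0^{2\pi}\Delta v\,dy\ge0$, because the integral of $v_{yy}$ vanishes by periodicity; and $\mu\to+\infty$ as $x\to-\infty$. A convex function tending to $+\infty$ at $-\infty$ has a chord of negative slope and lies above its extension further left, so $\mu(x)\ge c_1|x|$ for $x\ll0$, with some $c_1>0$. Since $2\pi<10$, (14) gives $v\ge\frac12\mu\ge\frac{c_1}2|x|$ for $x\ll0$.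

**Step 3: the function $z=Z\circ\hat\varphi$.** We show that $z$ has a limit as $t\to0$. It is a single-valued smooth function on $D^*$. For $x\ll0$ we have $\omega\le1$, so in the coordinate $\tau$, $|dz|\le C|\varphi_\tau|_\Theta\le C\sqrt v\le C_\varepsilon e^{\varepsilon|x|}$. Integrating along $x$,
$$|z|\le C_\varepsilon|t|^{-\varepsilon}\quad\text{for every }\varepsilon>0. \tag{15}$$
Next, $z$ is nearly holomorphic. For $x(\tau)\ll0$ we have $v\le2v(\tau)$ on $D(\tau,1)$, so there $|\varphi_\tau|_\Theta\le B:=\sqrt{2v(\tau)}$. Lemma 1 applies on $D(\tau,av(\tau)^{-1/2})$ with a small constant $a\le1$, and $G\le Cv(\tau)^{3/2}$. By (6), $\partial_{\bar\tau}z=\partial_{\bar\tau}(A_i\circ\varphi)$. Hence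
$$|\partial_{\bar\tau}z|\le Ce^{-v/2}v^{3/2}\le Ce^{-v/4}\le C|t|^{c_2},\qquad c_2=c_1/8>0 .$$
Since $\partial_{\bar\tau}=\bar t\,\partial_{\bar t}$, we have $|\partial_{\bar t}z|\le C|t|^{c_2-1}$, which is in $L^p$ near $0$ for some $p>2$. Let $T$ be the Cauchy transform of (a cut-off of) $\partial_{\bar t}z$. It is the convolution of a compactly supported $L^p$ function with $1/(\pi t)$, which is locally in $L^{p'}$, $\frac1p+\frac1{p'}=1$, because $p'<2$; so $T$ is continuous. The function $z-T$ is holomorphic for $0<|t|\ll1$, and it is $O(|t|^{-1/2})$ by (15). So it extends holomorphically to $0$, and $z(t)$ has a limit as $t\to0$.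

**Step 4: extension.** It remains to return to $\varphi$. By Step 3, $r(\varphi(t))=z(t)\bmod\Lambda$ converges in $E$. Since $\varphi(t)\to E$, $\varphi(t)$ converges to a point of $E$. By Riemann's theorem in a chart at this point, $\varphi$ extends holomorphically to $t=0$. This proves Proposition C, and with Section 5, Theorem A and Theorem B(i). $\blacksquare$

## 11. Self-intersection negative or zero

**Proof of Theorem B(ii).** A negative curve can be contracted, which turns $S\setminus E$ into a punctured space. If $E^2<0$, contract $E$ to a normal point $p$ (Grauert): $S\to\bar S$. An automorphism of $S\setminus E=\bar S\setminus\{p\}$ extends to a homeomorphism of $\bar S$ fixing $p$, since $\bar S$ is the one-point compactification of $\bar S\setminus\{p\}$. In a local embedding at $p$ its components are bounded holomorphic functions off $p$, which extend holomorphically by normality; the same holds for the inverse. So we have an analytic automorphism of $\bar S$. Since $E$ has genus $1$, it is not a $(-1)$-curve, so $S\to\bar S$ is the minimal resolution of $p$.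 By uniqueness of the minimal resolution the automorphism lifts to $S$. $\square$

**Proof of Theorem B(iii).** Here shears reappear. Let $g$ be a non-constant entire function. The map $(z,\zeta)\mapsto(z+g(\zeta),\zeta)$ is an automorphism of $(\mathbf C/\Lambda)\times\mathbf C$, with inverse $(z-g(\zeta),\zeta)$. Suppose it extended to a meromorphic map of $(\mathbf C/\Lambda)\times\mathbf P^1$. Its indeterminacy set is finite, so we may choose $z$ such that $\{z\}\times\mathbf P^1$ avoids it. Restricting to this curve, we see that $\zeta\mapsto z+g(\zeta)\bmod\Lambda$ has a limit as $\zeta\to\infty$. The preimage in $\mathbf C$ of a small disc about the limit is a disjoint union of discs, and $\{|\zeta|>\rho\}$ is connected. So for large $\rho$ the function $z+g$ (with $z$ lifted to $\mathbf C$) maps $\{|\zeta|>\rho\}$ into one of these discs. Thus $g$ is bounded, hence constant by Liouville's theorem, a contradiction. $\blacksquare$
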